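# Undecidability of order theoretic equations on $Q[0,1]^k$

## 1. Two equations on $Q[0,1]$, solved by hand

Write $Q[0,1]=\mathbb Q\cap[0,1]$. Join two rationals $x,y\in Q[0,1]$ by an edge when one of them is below $\tfrac12$ and the other is not:
$$S=\{(x,y): (x<\tfrac12\wedge \neg(y<\tfrac12))\vee(y<\tfrac12\wedge\neg(x<\tfrac12))\}.$$
For a set $A$ let $S[A]$ be the set of all points joined to some point of $A$. We look for $A\subseteq Q[0,1]$ with
$$S[A]=A^c ,$$
where $A^c$ is the complement.

No point of $A$ may be joined to a point of $A$, so $A$ lies on one side of $\tfrac12$. The set $A$ is nonempty, since $S[\emptyset]=\emptyset$ is not the whole space. Say $A$ lies below $\tfrac12$. If some $y<\tfrac12$ were missing from $A$, then $y$ would have to be joined to a point of $A$, but all its neighbors are on the other side. So $A$ contains everything below $\tfrac12$. The other side is treated in the same way. There are exactly two solutions, $\{x<\tfrac12\}$ and $\{x\ge\tfrac12\}$.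

Now add a second equation. Let $R$ be the equivalence relation on $Q[0,1]$ that identifies $0$ with $1$ and nothing else, and ask for $R[A]=A$ as well. This says that $A$ contains both of $0,1$ or neither. Each of the two solutions above contains exactly one of them. So the system $R[A]=A,\ S[A]=A^c$ has no solution, although each equation alone has one.

A second example lives in dimension two. On $Q[0,1]^2$ let $S$ join $(x,0)$ with $(x,1)$ for every $x$, and nothing else. A point with no neighbors cannot lie in $S[A]$, so it must lie in $A$. For each $x$, exactly one of $(x,0),(x,1)$ lies in $A$: not both, because they are joined, and not neither, because each is the only neighbor of the other. Hence the solutions of $S[A]=A^c$ correspond to arbitrary subsets of $Q[0,1]$. One may read a solution as a truth assignment, with $(x,1)$ standing for "$P(x)$ is true" and $(x,0)$ for "$P(x)$ is false".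

In the first example we decided solvability by looking. Can a machine decide it for every system of this sort?

## 2. Order theoretic systems and Conjecture 3

Fix $k\ge1$ and let $X=Q[0,1]^k$. A relation $R\subseteq Q[0,1]^{2k}$ is viewed as a binary relation on $X$, and for $A\subseteq X$
$$R[A]=\{y\in X:(\exists x\in A)\ (x,y)\in R\},\qquad A^c=X\setminus A.$$

**Definition.** A relation $R\subseteq Q[0,1]^p$ is *order theoretic* if it is defined by a Boolean combination of formulas $v_i<v_j$, $v_i=v_j$, $v_i<c$, $c<v_i$, where the $v_i$ are the coordinates and the $c$ are finitely many rational constants from $Q[0,1]$. An *order theoretic equivalence relation* is an order theoretic $R\subseteq Q[0,1]^{2k}$ that is an equivalence relation on $X$. An *order theoretic graph* is an order theoretic $S\subseteq Q[0,1]^{2k}$ that is irreflexive and symmetric on $X$.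

We may use $v=c$ as an abbreviation of $\neg(v<c)\wedge\neg(c<v)$. The relations of Section 1 are order theoretic. In one variable, an order theoretic set is a finite union of points and intervals. Sums and distances are not available: $\{(x,y):y=x/2\}$ is not order theoretic. Indeed, if $\varepsilon>0$ is smaller than all positive constants of a formula, then the formula cannot distinguish $(\varepsilon/2,\varepsilon/4)$ from $(\varepsilon/2,\varepsilon/8)$.

We use one textbook fact about these formulas: the structure $Q[0,1]$ with $<$ and names for all its elements has effective quantifier elimination. So the truth of first-order sentences in $<$ and rational constants over $Q[0,1]$ is decidable. In particular, it is decidable whether a given formula defines an equivalence relation or a graph.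

A *common solution* of a system of equations is a single nonempty set $A\subseteq X$ satisfying all of them. The set $A$ is arbitrary; it need not be order theoretic. The following is Conjecture 3 of "Order Theoretic Equations, Maximality, and Incompleteness".

**Conjecture 3.** There is an algorithm for determining whether there is a common solution to $R_1[A]=A,\dots,R_n[A]=A,\ S_1[A]=A^c,\dots,S_m[A]=A^c$, for any given order theoretic equivalence relations $R_1,\dots,R_n$ and order theoretic graphs $S_1,\dots,S_m$.

All relations lie in $Q[0,1]^{2k}$ for a common $k\ge1$. The numbers $k,n,m$ are part of the input, together with the defining formulas. The conjecture is false.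

**Theorem A.** There is no algorithm as in Conjecture 3, even if the inputs are restricted to $n=m=1$, and even if they are restricted to $n=0$, $m=2$.

After proving this we fix the dimension and ask again. Let $\mathrm{Sol}(k,n,m)$ be the set of codes of systems in dimension $k$ with $n$ order theoretic equivalence relations and $m$ order theoretic graphs ($k\ge1$; $n,m\ge0$) that have a common solution. Recall that a set of codes is $\Pi^0_1$ if its complement is computably enumerable. It is $\Pi^0_1$-complete (many-one) if moreover every $\Pi^0_1$ set reduces to it by a computable function; such a set is not computably enumerable, hence undecidable.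

**Theorem B.**

1. If $m=0$ or $(n,m)=(0,1)$, every system is solvable.
2. For $k=1$, solvability is decidable, uniformly in $n,m$.
3. If $k\ge2$ and either $m\ge2$, or $m=1$ and $n\ge1$, then $\mathrm{Sol}(k,n,m)$ is $\Pi^0_1$-complete (many-one), hence undecidable.

The problem of Conjecture 3, uniform in $k,n,m$, is also $\Pi^0_1$-complete.

**Corollary C.** For all $(k,n,m)$ as in Theorem B(3) there are solvable systems with no order theoretic solution.

So the minimal undecidable cases are $k=2$ with $(n,m)=(1,1)$ and $k=2$ with $(n,m)=(0,2)$.

## 3. Independent dominating sets

Let $S$ be a graph on $X$. The inclusion $S[A]\subseteq A^c$ says that no two points of $A$ are joined. The inclusion $A^c\subseteq S[A]$ says that every point outside $A$ has a neighbor in $A$. So $S[A]=A^c$ holds iff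

- $A$ is *independent*: there are no $x,y\in A$ with $(x,y)\in S$; and
- $A$ is *dominating*: every $y\notin A$ has an $S$-neighbor in $A$.

These are exactly the maximal independent sets. If $R$ is an equivalence relation, $R[A]=A$ says that $A$ is a union of $R$-classes. If $m\ge1$, a solution is automatically nonempty, because $S[\emptyset]=\emptyset\neq X$.

**Proof of Theorem B(1).** If $m=0$, take $A=X$. If $(n,m)=(0,1)$, enumerate the countable set $X$ and go through the list, putting a point into $A$ unless it is joined to a point already put in. The result is independent. A rejected point has a neighbor in $A$, so the result is dominating. It is nonempty since the first point is accepted. $\square$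

So difficulty can begin only when one graph meets a second equation.

## 4. Unsolvability is computably enumerable

Here is a plan for a decision procedure: run two searches in parallel, one that succeeds when the system is unsolvable and one that succeeds when it is solvable. The first search exists.

**Upper bound in Theorem B.** *The set of solvable systems is $\Pi^0_1$, uniformly in $k,n,m$.*

*Proof.* The aim is to replace "there is a set $A\subseteq Q[0,1]^k$" by satisfiability of a first-order sentence. Given a system (recall that it is decidable whether the formulas really define equivalence relations and graphs), let $c_1<\dots<c_g$ list $0$, $1$ and all constants used. Let $\theta$ be the first-order sentence in the symbols $<$, $c_1,\dots,c_g$ and a $k$-ary predicate $A$ which states: $<$ is a dense linear order with first element $c_1$ and last element $c_g$; $c_1<\dots<c_g$; $A\neq\emptyset$; and the equations hold. The equation $S[A]=A^c$, for instance, is written $\forall y\,(\neg A(y)\leftrightarrow\exists x\,(A(x)\wedge S(x,y)))$, with $S$ replaced by its defining formula and $x,y$ standing for $k$-tuples.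

A solution of the system gives a model of $\theta$. Conversely, if $\theta$ is satisfiable it has a countable model. Between two consecutive constants this model is a countable dense linear order without endpoints, and by Cantor's theorem it is isomorphic to the rationals strictly between the corresponding constants in $Q[0,1]$. Gluing these isomorphisms gives an isomorphism of the reduct onto $(Q[0,1],<,c_1,\dots,c_g)$. Transporting the predicate $A$ along it gives a solution. So the system is solvable iff $\theta$ is satisfiable. By Gödel's completeness theorem, unsatisfiability of $\theta$ means that $\neg\theta$ has a proof, and proofs can be enumerated. $\square$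

For the second search, enumerate the order theoretic sets $A$ and test each one; by quantifier elimination the test is decidable. If every solvable system had an order theoretic solution, the two searches together would prove Conjecture 3. Section 6 exhibits a solvable system with no order theoretic solution, and there this plan stops. To build it, and to build much worse systems, we need a way to write down requirements on a truth assignment.

## 5. Clause points, and how to keep them out of $A$

In the second example of Section 1, a graph that matches points in pairs makes $A$ into a truth assignment. We would like to impose clauses, that is, disjunctions of literals. A natural first attempt is to add a new point $e$ for each clause and join it to the literals in that clause. If $e\notin A$, then domination says that some literal of the clause is in $A$, so the clause is true.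

Take one variable and the two contradictory clauses $P$ and $\neg P$. Let $p,p'$ be the literals and $e,e'$ the clause points. The graph is the path
$$e - p - p' - e'.$$
Its maximal independent sets are $\{e,p'\}$, $\{e,e'\}$ and $\{p,e'\}$. Each of them contains a clause point: the clause that is violated escapes by putting its own point into $A$. Something of the kind had to happen, since by Theorem B(1) one graph alone never produces an unsolvable system. The edges enforce the clauses *provided* the clause points are kept out of $A$.

So the second equation has one task: to force $E\cap A=\emptyset$, where $E$ is the set of clause points. An equivalence relation does it as follows. Make $E\cup\{z_1,z_2\}$ one class, where $z_1,z_2$ are two new points that are *joined* in $S$. If $A$ met the class it would contain all of it, including the two joined points. The points $z_1,z_2$, now outside $A$, must be dominated by someone, and for this we add a third new point $t$ joined to both. A second graph does it differently: a point $t$ isolated in the first graph is forced into $A$, and joining $t$ to all of $E$ in the second graph pushes $E$ out.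

**Lemma 1.** Let $k\ge1$ and let $N,E\subseteq X$ be disjoint order theoretic sets. Let $t,z_1,z_2$ be distinct points of $X\setminus(N\cup E)$. Let $G\subseteq N\times N$ be an order theoretic graph and $C\subseteq E\times N$ an order theoretic relation. Call $B\subseteq N$ a *solution of* $(N,E,G,C)$ if

- (a) $B$ is $G$-independent;
- (b) every $y\in N\setminus B$ has a $G$-neighbor in $B$;
- (c) for every $e\in E$ there is $x\in B$ with $(e,x)\in C$.

Put $C^s=C\cup C^{-1}$, $F=E\cup\{z_1,z_2\}$, and
$$S=G\cup C^s\cup\{(p,q):p\ne q,\ p,q\in\{t,z_1,z_2\}\},\qquad R=\{(x,x):x\in X\}\cup(F\times F),$$
$$S_1=G\cup C^s,\qquad S_2=G\cup(\{t\}\times E)\cup(E\times\{t\}).$$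
Then $R$ is an order theoretic equivalence relation, and $S,S_1,S_2$ are order theoretic graphs, all computable from the data. The following are equivalent:

1. $(N,E,G,C)$ has a solution;
2. $R[A]=A,\ S[A]=A^c$ has a solution;
3. $S_1[A]=A^c,\ S_2[A]=A^c$ has a solution.

**Proof.** The claims on form are clear: all sets are given by formulas, $R$ has the class $F$ and otherwise singletons, and each graph joins only distinct points because $N$, $E$, $\{t,z_1,z_2\}$ are pairwise disjoint and $G$ is irreflexive.

**(1)⇒(2): build $A$ from $B$.** Let $A=B\cup\bigl(X\setminus(N\cup E\cup\{z_1,z_2\})\bigr)$. Then $t\in A$ and $A\cap F=\emptyset$, so $R[A]=A$. Independence: $A\cap N=B$ has no $G$-edge by (a); every $C^s$-edge has an end in $E$, which is disjoint from $A$; of the triangle only $t$ is in $A$. Domination: the points outside $A$ are those of $N\setminus B$, dominated by (b), those of $E$, dominated by (c), and $z_1,z_2$, dominated by $t$.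

**(2)⇒(1): recover $B$ from $A$.** If $A$ met $F$, then $F\subseteq A$ by $R[A]=A$, and the adjacent points $z_1,z_2$ would both lie in $A$, a contradiction. So $A\cap F=\emptyset$. Let $B=A\cap N$. Then (a) holds since $G\subseteq S$. For (b), a point $y\in N\setminus B$ is not in $A$, so it has an $S$-neighbor in $A$. Its $S$-neighbors lie in $N$ (via $G$) or in $E$ (via $C^s$), and $E\cap A=\emptyset$, so the neighbor is a $G$-neighbor in $B$. For (c), $e\in E$ is not in $A$, so it has an $S$-neighbor in $A$; its $S$-neighbors are exactly the $x\in N$ with $(e,x)\in C$.

**(1)⇒(3): build $A$ for two graphs.** Let $A=B\cup(X\setminus(N\cup E))$. Then $t\in A$ and $A\cap E=\emptyset$. For $S_1$: independence is as before, and $N\setminus B$ and $E$ are dominated by (b) and (c). For $S_2$: independence holds by (a) and $A\cap E=\emptyset$; $N\setminus B$ is dominated by (b), and $E$ is dominated by $t$.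

**(3)⇒(1): recover $B$.** The point $t$ has no $S_1$-neighbor, so $t\in A$. Then $S_2$-independence gives $A\cap E=\emptyset$. Put $B=A\cap N$ and argue with $S_1$ exactly as in (2)⇒(1): a point of $N\setminus B$ has an $S_1$-neighbor in $A$, which is not in $E$, so it is a $G$-neighbor in $B$; a point of $E$ has an $S_1$-neighbor in $A$, which is some $x$ with $(e,x)\in C$. $\square$

From now on we work with $(N,E,G,C)$: a set $N$ of *nodes*, of which $B$ selects some; edges of $G$, which forbid pairs; and clause points, each demanding that one of its nodes be selected. Condition (b) is a price to keep in mind: every rejected node needs a selected $G$-neighbor.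

## 6. A solvable system with no order theoretic solution

Let $k=2$ and let $U$ be the set of rationals in $(0,1)$. Let
$$N=\{(u,\tfrac15),(u,\tfrac25):u\in U\},\qquad E=\{(u,\tfrac35),(u,\tfrac45):u\in U\},$$
let $G$ join $(u,\tfrac15)$ with $(u,\tfrac25)$, and let $C$ relate $(u,\tfrac35)$ to all $(v,\tfrac15)$ with $v>u$, and $(u,\tfrac45)$ to all $(v,\tfrac25)$ with $v>u$. Take $t=(0,0)$, $z_1=(0,\tfrac12)$, $z_2=(0,1)$.

For $B\subseteq N$ put $P=\{u\in U:(u,\tfrac15)\in B\}$. Conditions (a), (b) say that $(u,\tfrac25)\in B$ iff $u\notin P$. Condition (c) says that above every $u\in U$ there are a point of $P$ and a point of $U\setminus P$. The set $P=\{1-\tfrac1{2i}:i\ge1\}$ has this property, so by Lemma 1 the corresponding systems with $(n,m)=(1,1)$ and $(0,2)$ are solvable.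

Let $A$ be any solution of one of these systems. By the proof of Lemma 1, $B=A\cap N$ solves $(N,E,G,C)$, so the set $P=\{u\in U:(u,\tfrac15)\in A\}$ has points, and its complement in $U$ has points, above every $u\in U$. If $A$ were order theoretic, then $P$ would be defined by comparing $u$ with finitely many constants. With $c$ the largest of $0$ and those constants below $1$, the points of $(c,1)$ would be all in $P$ or all outside $P$, a contradiction. So the second search of Section 4 never ends on this solvable system.

## 7. First-order satisfiability, and the proof of Theorem A

Lemma 1 lets us write clauses indexed by tuples of elements of $Q[0,1]$. A clause point whose coordinates include $x$ can be related to nodes for all $y$, which expresses $\forall x\,\exists y$. That is the shape of a Skolem normal form.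

**Proof of Theorem A.**

**Step 1: normalize the sentence.** By Church and Turing (1936), satisfiability of first-order sentences without equality in finite relational languages is undecidable. By the Skolem normal form theorem (for satisfiability, with relation symbols only), every such sentence can be effectively converted into an equisatisfiable equality-free relational sentence
$$\sigma=\forall x_1\dots x_p\,\exists y_1\dots y_q\ \bigwedge_{i=1}^r L_i(\bar x,\bar y),\qquad p,q\ge1,\tag{1}$$
where each $L_i$ is a disjunction of literals.

**Step 2: separate the existential quantifier from the clauses.** A clause point can demand one disjunction, not "some $\bar y$ satisfying several clauses at once". So let $H$ be a new $(p+q)$-ary predicate and let $\sigma'$ be the conjunction of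
$$\forall\bar x\,\exists\bar y\,H(\bar x,\bar y)\qquad\text{and}\qquad\forall\bar x\,\forall\bar y\,\bigl(\neg H(\bar x,\bar y)\vee L_i(\bar x,\bar y)\bigr)\quad(1\le i\le r).\tag{2}$$
In a model of $\sigma'$ every $\bar x$ has a $\bar y$ with $H(\bar x,\bar y)$, hence with all $L_i(\bar x,\bar y)$; so $\sigma$ holds. A model of $\sigma$ becomes a model of $\sigma'$ when $H$ is interpreted as $\bigwedge_iL_i$. So $\sigma'$ is satisfiable iff $\sigma$ is.

**Step 3: make the domain equal to $Q[0,1]$.** A satisfiable $\sigma'$ has a countable model by Löwenheim–Skolem. If this is finite, replace one element by infinitely many copies that behave like the original in all predicates. Since $\sigma'$ has no equality, it still holds. So there is a countably infinite model, and we may take its domain to be $Q[0,1]$. Hence $\sigma$ is satisfiable iff $\sigma'$ has a model with domain $Q[0,1]$.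

**Step 4: write $\sigma'$ as data for Lemma 1.** Let $P_1,\dots,P_s$ be the predicates of $\sigma'$, including $H$. Let $d$ be the maximum of $p+q$ and the arities, and let $k=d+1$. Choose distinct rational constants $\kappa_j^+,\kappa_j^-$ ($j\le s$), $\kappa_\forall$, $\kappa_1,\dots,\kappa_r$, and three more for the first coordinates of $t,z_1,z_2$. For a tuple $\bar w$ of length $\le d$ let $\langle\kappa,\bar w\rangle=(\kappa,\bar w,0,\dots,0)\in X$. Define:

- $N=\{\langle\kappa_j^\pm,\bar w\rangle:j\le s,\ \bar w\in Q[0,1]^{\mathrm{arity}(P_j)}\}$, where $\langle\kappa_j^+,\bar w\rangle$ represents the literal $P_j(\bar w)$ and $\langle\kappa_j^-,\bar w\rangle$ represents $\neg P_j(\bar w)$;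
- $G$ joins $\langle\kappa_j^+,\bar w\rangle$ and $\langle\kappa_j^-,\bar w\rangle$, and nothing else;
- $E=\{\langle\kappa_\forall,\bar x\rangle\}\cup\{\langle\kappa_i,\bar x,\bar y\rangle:i\le r\}$, over all $\bar x\in Q[0,1]^p$, $\bar y\in Q[0,1]^q$;
- $C$ relates $\langle\kappa_\forall,\bar x\rangle$ to the literals $H(\bar x,\bar y)$ for all $\bar y$, and relates $\langle\kappa_i,\bar x,\bar y\rangle$ to $\neg H(\bar x,\bar y)$ and to the literals of $L_i(\bar x,\bar y)$.

For example, if $\sigma=\forall x\exists y\,(P(x,y)\wedge\neg P(y,x))$, then $d=2$, $k=3$, and the clause point $(\kappa_2,x,y)$ is related to $(\kappa_H^-,x,y)$ and to $(\kappa_P^-,y,x)$. In general each piece of the definition says that first coordinates equal given constants, that certain coordinates of one point equal certain coordinates of the other, and that the remaining coordinates are $0$. So everything is order theoretic. The first coordinates make $N$, $E$ and $\{t,z_1,z_2\}$ pairwise disjoint.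

**Step 5: read off the equivalence.** The graph $G$ is a perfect matching of $N$, so (a) and (b) say that $B$ contains exactly one of each pair of complementary literals: $B$ is an interpretation of $P_1,\dots,P_s$ on $Q[0,1]$. Then (c) says exactly that $\sigma'$ holds. So $(N,E,G,C)$ has a solution iff $\sigma$ is satisfiable. By Lemma 1 this is equivalent to solvability of a computable system with $(n,m)=(1,1)$, and of one with $(n,m)=(0,2)$. An algorithm for Conjecture 3, even so restricted, would decide satisfiability. $\square$

## 8. Fixed dimension, and the line $k=1$

The dimension $k=d+1$ above grows with the sentence, so the proof does not say what happens in a fixed dimension. Theorem B(1) and the upper bound are already proved. In dimension one the unknown $A$ is a set of points of a line, which places us in monadic second-order logic: first-order logic together with quantifiers over *subsets* of the domain.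

**Proof of Theorem B(2).** Let $k=1$ and let $c_1<\dots<c_g$ list $0,1$ and the constants used. The first aim is to get rid of the constants. Any increasing $g$-tuple in $Q[0,1]$ whose first and last entries are the endpoints is the image of $(c_1,\dots,c_g)$ under an automorphism of $(Q[0,1],<)$, by Cantor's theorem applied between consecutive entries. So the system is solvable iff $(Q[0,1],<)$ satisfies the monadic second-order sentence saying that there are $x_1<\dots<x_g$, with $x_1,x_g$ the endpoints, and a nonempty set $A$ satisfying the equations with $x_i$ in place of $c_i$. The second aim is to pass to $(\mathbb Q,<)$. Every closed interval $[p,q]$ of $(\mathbb Q,<)$ with $p<q$ is isomorphic to $Q[0,1]$. So the sentence translates effectively to "there are $p<q$ such that the sentence holds with all quantifiers restricted to $[p,q]$". The monadic second-order theory of $(\mathbb Q,<)$ is decidable (M. O. Rabin, *Decidability of second-order theories and automata on infinite trees*, Trans. AMS 141 (1969)). The procedure is uniform in $n,m$. $\square$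

For $k\ge2$ the unknown $A$ is a relation of arity at least two, and this argument no longer applies. The rest of the notes proves that the change is real: dimension two is already $\Pi^0_1$-hard.

## 9. What two coordinates can express

We want to describe a non-halting Turing machine computation by a solution of $(N,E,G,C)$ with $N,E\subseteq Q[0,1]^2$. A direct way would be a space-time table: a node $(u,v)$ for the content of cell $v$ at time $u$. The order on $Q[0,1]$ has no built-in successor, so a successor relation must itself be described by nodes $[u\to u']$. The rule "if $u'$ is the successor of $u$, then the content of $(u',v)$ fits that of $(u,v)$" then involves three nodes at once, with three parameters $u,u',v$. An edge of $G$ forbids only two nodes together, and a clause point in dimension two has only two coordinates, not three. The table, written in this way, does not fit.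

Two things, however, do fit.

First, nodes $(u,\kappa)$ can place a letter at each point $u$ of an interval, and successor nodes $(u,v)$ can make the lettered points start with a sequence $d_0<d_1<d_2<\cdots$ of consecutive positions. So a solution carries an infinite word.

Second, nodes $(u,v)$ can describe an *order isomorphism* between two sets of lettered points. Being increasing is a condition on *pairs* of matched pairs, so it is a set of edges; being total and onto is a set of clauses with one parameter each. An order isomorphism between two sequences of type $\omega$ must match the first with the first, the second with the second, and so on. So order isomorphisms can compare two words read from the same sequence of positions.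

The plan is therefore to write the whole computation as *one* infinite word, and to express "this is a correct computation" as the agreement of two words read from it. Even the compatibility of neighboring positions will be expressed as the agreement of the word with its own shift.

There is one more point to prepare for. The lettered points may continue beyond the sequence $d_0<d_1<\cdots$, and nothing in the construction excludes this. An order isomorphism of the full sets of lettered points may then match a point in the sequence with one beyond it. What survives is that the two words agree as far as both go. So the word problem must be set up so that this weak form of agreement suffices.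

## 10. Non-halting as agreement of words

**Machines.** Consider deterministic Turing machines $M$ with a one-way infinite tape (cells $0,1,2,\dots$), started in state $q_0$ at cell $0$ of the blank tape. They have one halting state $q_h\ne q_0$ and a transition function $\delta(q,a)=(q',a',\mu)$, $\mu\in\{-1,0,1\}$, for $q\ne q_h$. They never attempt to move left from cell $0$; this is arranged effectively by marking cell $0$ and letting the machine stay where a left move from it was prescribed. (A new start state, never entered again, treats the blank it reads as the marked blank.) The set of such $M$ that do not halt is $\Pi^0_1$-complete.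

Let $\Sigma\ni b$ be the tape alphabet, $b$ the blank, $Q'$ the set of non-halting states, $\Lambda=\Sigma\cup(Q'\times\Sigma)$, and $h_0=(q_0,b)$. An element $(q,a)$ of $\Lambda$ is a *head symbol*. If the configuration at time $s$ is non-halting, let $c_j^s\in\Lambda$ be the content of cell $j$, including the head if it is there. The head is at a position $\le s$ at time $s$, so
$$c_j^s=b\quad\text{for } j>s.\tag{3}$$

**The local rule.** Define a partial map $F(l,c,r)$ for $l\in\Lambda\cup\{\#\}$ and $c,r\in\Lambda$:

- If $l,c,r$ contain no head symbol, $F=c$. If they contain more than one, $F$ is undefined.
- If exactly one is a head symbol $(q,a)$, let $\delta(q,a)=(q',a',\mu)$. $F$ is undefined if $q'=q_h$, or if the head is at $c$, $l=\#$ and $\mu=-1$.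
- Otherwise: head at $c$: $F=(q',a')$ if $\mu=0$, else $F=a'$. Head at $l$: $F=(q',c)$ if $\mu=1$, else $F=c$. Head at $r$: $F=(q',c)$ if $\mu=-1$, else $F=c$.

If the configurations at times $s,s+1$ are both non-halting, then
$$c_j^{s+1}=F(c_{j-1}^s,c_j^s,c_{j+1}^s)\quad\text{for all }j\ge0,\qquad c_{-1}^s:=\#.\tag{4}$$
If the configuration at time $s+1$ is halting, $F$ is undefined at the triple centered at the head of time $s$.

**The intended word.** Let $\star,\triangleright_1,\triangleright_2,\#,\triangleleft$ be new symbols. Write
$$W_s=\#\,c_0^s c_1^s\cdots c_s^s\,\triangleleft .$$
The symbol $\triangleleft$ stands in the place of cell $s+1$, which is blank by (3). The intended word is $x=\triangleright_1\triangleright_2W_0W_1W_2\cdots$. The block $W_{s+1}$ describes one cell more than $W_s$, and this extra cell is produced by the end marker $\triangleleft$.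

**Letters.** The letters of our words will be *windows*, triples of adjacent symbols of $x$. For $r\in\Lambda\cup\{\triangleleft\}$ put $\hat r=r$ if $r\in\Lambda$, and $\hat\triangleleft=b$. Let $\Gamma$ be the finite set of the following triples $\gamma=(l,c,r)$; we call $c$ the *own symbol* of $\gamma$.

- $\gamma_0=(\star,\triangleright_1,\triangleright_2)$ and $\gamma_1=(\triangleright_1,\triangleright_2,\#)$;
- type $\#$: $(l,\#,r)$ with $l\in\{\triangleright_2,\triangleleft\}$, $r\in\Lambda$;
- type $\Lambda$: $(l,c,r)$ with $l\in\Lambda\cup\{\#\}$, $c\in\Lambda$, $r\in\Lambda\cup\{\triangleleft\}$, $F(l,c,\hat r)$ defined;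
- type $\triangleleft$: $(l,\triangleleft,\#)$ with $l\in\Lambda$, $F(l,b,b)$ defined.

**Four readings.** Define maps from $\Gamma$ into symbols or the empty word $\varepsilon$, and extend them to words letter by letter:

- $\varphi_1(\gamma)=(c,r)$ for all $\gamma=(l,c,r)$;
- $\psi_1(\gamma)=(l,c)$ for $\gamma\ne\gamma_0$, and $\psi_1(\gamma_0)=\varepsilon$;
- $\varphi_2(\gamma_0)=\#$, $\varphi_2(\gamma_1)=h_0$, type $\#\mapsto\#$, type $\Lambda\mapsto F(l,c,\hat r)$, type $\triangleleft\mapsto F(l,b,b)$;
- $\psi_2(\gamma_0)=\psi_2(\gamma_1)=\varepsilon$, type $\#\mapsto\#$, type $\Lambda\mapsto c$, type $\triangleleft\mapsto\varepsilon$.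

The pair $\varphi_1,\psi_1$ compares the word with its shift: agreement means that consecutive windows overlap correctly. The pair $\varphi_2,\psi_2$ compares computed contents with written contents: $\psi_2$ reads the configurations as written, while $\varphi_2$ writes the initial configuration first and then the successor of each configuration.

For example, let $\delta(q_0,b)=(q_0,b,1)$, a machine that walks right forever on the blank tape, and let $h=h_0=(q_0,b)$. Then $W_0=\#h\triangleleft$, $W_1=\#bh\triangleleft$, and
$$x=\triangleright_1\triangleright_2\#h\triangleleft\#bh\triangleleft\cdots .$$
The windows at the positions of $W_0$ are $(\triangleright_2,\#,h)$, $(\#,h,\triangleleft)$, $(h,\triangleleft,\#)$. Their $\varphi_2$-values are $\#$, $F(\#,h,b)=b$, $F(h,b,b)=h$. With the two start letters, $\varphi_2$ reads $\#h\,\#bh\cdots$, and $\psi_2$ reads $\#h\,\#bh\cdots$ as well. If instead $\delta(q_0,b)=(q_h,b,0)$, then $F(\#,h,b)$ is undefined, and the window $(\#,h,\triangleleft)$ is not in $\Gamma$.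

Let $\Delta_1,\Delta_2$ be finite sets of size $\ge2$ containing the symbol values of $\varphi_1,\psi_1$ and of $\varphi_2,\psi_2$ respectively.

**Definition.** Two finite or infinite words are *comparable* if one is a prefix of the other. For instance $01$ and $0110\cdots$ are comparable, while $01$ and $00$ are not. Two infinite words are comparable only if they are equal. A word $\alpha=\alpha_0\alpha_1\cdots\in\Gamma^\omega$ is *proper* if for all $n$: $\alpha_n=\gamma_0$ iff $n=0$.

**Lemma 2.** (i) If $M$ does not halt, there is a proper $\alpha$ with $\varphi_i(\alpha)=\psi_i(\alpha)$ for $i=1,2$. (ii) If there is a proper $\alpha$ with $\varphi_i(\alpha),\psi_i(\alpha)$ comparable for $i=1,2$, then $M$ does not halt.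

**Proof of (i).** Let $x=x_0x_1\cdots=\triangleright_1\triangleright_2W_0W_1W_2\cdots$, $x_{-1}=\star$, and $\alpha_n=(x_{n-1},x_n,x_{n+1})$. We check that each $\alpha_n$ is in $\Gamma$. The first two are $\gamma_0,\gamma_1$. A symbol $\#$ is preceded by $\triangleright_2$ or $\triangleleft$ and followed by some $c_0^s\in\Lambda$. A symbol $c_j^s$ is preceded by $\#$ or $c_{j-1}^s$ and followed by $c_{j+1}^s$ or, if $j=s$, by $\triangleleft$, where $\hat\triangleleft=b=c_{s+1}^s$; so the needed value of $F$ is the one in (4), which is defined because $M$ does not halt. A symbol $\triangleleft$ in $W_s$ is preceded by $c_s^s$ and followed by $\#$, and by (3) and (4) $F(c_s^s,b,b)=c_{s+1}^{s+1}$ is defined. Clearly $\alpha$ is proper.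

For the first pair, $\varphi_1(\alpha)=(x_n,x_{n+1})_{n\ge0}=\psi_1(\alpha)$. For the second pair, the letters at $W_s$ contribute $\#c_0^{s+1}\cdots c_{s+1}^{s+1}$ to $\varphi_2(\alpha)$ and $\#c_0^s\cdots c_s^s$ to $\psi_2(\alpha)$. Hence
$$\varphi_2(\alpha)=\#h_0\prod_{s\ge0}\#c_0^{s+1}\cdots c_{s+1}^{s+1},\qquad\psi_2(\alpha)=\prod_{s\ge0}\#c_0^s\cdots c_s^s ,$$
and these are equal since $c_0^0=h_0$.

**Proof of (ii), first step: $\alpha$ is the sequence of windows of one word.** Let $x_n$ be the own symbol of $\alpha_n$. The word $\varphi_1(\alpha)$ is infinite, and so is $\psi_1(\alpha)$, as only $\alpha_0$ is erased. Being comparable, they are equal. Comparing the $n$-th symbols, we see that the right entry of $\alpha_n$ is $x_{n+1}$ and the left entry of $\alpha_{n+1}$ is $x_n$. So $\alpha_n=(x_{n-1},x_n,x_{n+1})$ for $n\ge1$, and $\alpha_0=\gamma_0=(\star,x_0,x_1)$.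

**Second step: the shape of $x$.** We have $x_0=\triangleright_1$ and $x_1=\triangleright_2$. The only letter with own symbol $\triangleright_2$ is $\gamma_1$, so $\alpha_1=\gamma_1$ and $x_2=\#$. For $n\ge2$ we have $\alpha_n\ne\gamma_0$. Also $\alpha_n\ne\gamma_1$: otherwise $x_{n-1}=\triangleright_1$, so $\alpha_{n-1}=\gamma_0$ with $n-1\ge1$, which is excluded. So for $n\ge2$, $\alpha_n$ has type $\#$, $\Lambda$ or $\triangleleft$. Consequently:

$$\begin{aligned}&\text{every }\triangleleft\text{ in }x\text{ is immediately followed by }\#,\text{ and}\\&\text{every }\#=x_n\text{ with }n>2\text{ is immediately preceded by }\triangleleft.\end{aligned}\tag{5}$$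

The second half holds because $x_{n-1}\in\{\triangleright_2,\triangleleft\}$ and $x_{n-1}=\triangleright_2$ only for $n=2$. In particular no two $\triangleleft$'s are adjacent. Now $\psi_2(\alpha)$ is $x_2x_3\cdots$ with all $\triangleleft$'s deleted, so it is infinite. Since $\varphi_2(\alpha)$ is infinite too, $\varphi_2(\alpha)=\psi_2(\alpha)=:\zeta=\zeta_0\zeta_1\cdots$.

**Third step: $x$ is the computation.** We claim that for all $s\ge0$ the configuration at time $s$ is non-halting and $x$ begins with $\triangleright_1\triangleright_2W_0\cdots W_s\#$.

*Case $s=0$.* The configuration at time $0$ is non-halting since $q_0\ne q_h$. Reading $\zeta$ as $\varphi_2(\alpha)$, we get $\zeta_0\zeta_1\zeta_2=\varphi_2(\gamma_0)\varphi_2(\gamma_1)\varphi_2(\alpha_2)=\#h_0\#$, because $\alpha_2$ has own symbol $\#$ and so has type $\#$. Hence $x_3\in\Lambda$ and, reading $\zeta$ as $\psi_2(\alpha)$, $x_3=\zeta_1=h_0$. As $\alpha_3$ has type $\Lambda$, $x_4\in\Lambda\cup\{\triangleleft\}$. If $x_4\in\Lambda$, then $\zeta_2=x_4\in\Lambda$, contradicting $\zeta_2=\#$. So $x_4=\triangleleft$, and $x_5=\#$ by (5).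

*From $s$ to $s+1$.* Let $K=|\triangleright_1\triangleright_2W_0\cdots W_s|$, so $x_K=\#$. The windows $\alpha_0,\dots,\alpha_{K-1}$ are determined by the known beginning of $x$, and all are in $\Gamma$. In particular $F$ is defined at the triple centered at the head in $W_s$, so the configuration at time $s+1$ is non-halting. By (3) and (4), the letters at $W_u$ for $u\le s$ contribute $\#c_0^{u+1}\cdots c_{u+1}^{u+1}$ to $\varphi_2(\alpha)$, and $\varphi_2(\alpha_K)=\#$. So $\zeta$ begins with
$$\varphi_2(\alpha_0\cdots\alpha_{K-1})\,\varphi_2(\alpha_K)=\Bigl(\prod_{u=0}^{s+1}\#c_0^u\cdots c_u^u\Bigr)\#.$$
On the other hand, $\psi_2(\alpha_0\cdots\alpha_{K-1})=\prod_{u=0}^s\#c_0^u\cdots c_u^u$. Therefore $\psi_2(\alpha_K\alpha_{K+1}\cdots)$ begins with $\#c_0^{s+1}\cdots c_{s+1}^{s+1}\#$. That is, deleting all $\triangleleft$'s from $x_Kx_{K+1}\cdots$ gives a word beginning so. The first $\#$ is $x_K$. By (5) the second $\#$ is immediately preceded by $\triangleleft$, and any $\triangleleft$ is immediately followed by a $\#$. So between these two $\#$'s exactly one $\triangleleft$ occurs, immediately before the second one. Hence $x_Kx_{K+1}\cdots$ begins with $W_{s+1}\#$. This proves the claim, and $M$ never halts. $\square$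

With the halting machine of the example, $\zeta=\#h\#\cdots$ forces $x_3=h$, $x_4=\triangleleft$, and then $\alpha_3=(\#,h,\triangleleft)\in\Gamma$ is impossible.

## 11. Nodes, edges and clause points in $Q[0,1]^2$

We now encode "there is a proper $\alpha$ with $\varphi_i(\alpha),\psi_i(\alpha)$ comparable" as a tuple $(N,E,G,C)$ in dimension two.

**Two symbols at a time.** To match an occurrence of a symbol at $u$ with an occurrence at $v$, and to record which symbol it is, we have only the two points $(u,v)$ and $(v,u)$ available for the pair. So we compare two symbols $\delta,\delta'$ at a time, erasing all others. This loses nothing: if two words are not comparable, then at the first place where they differ they have symbols $\delta\ne\delta'$, and they still differ after all other symbols are erased. Moreover, the blocks of $Q[0,1]^2$ used for different matchings must be disjoint. So the $\varphi$-reading and the $\psi$-reading are not compared inside one interval. Each is copied to an interval of its own, and the two copies are compared.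

For $i\in\{1,2\}$ and each pair $\{\delta,\delta'\}\subseteq\Delta_i$, $\delta\ne\delta'$ (listed in a fixed order), let $\ell=(i,\delta,\delta')$ and
$$\mathcal X_\ell=\varphi_i^{-1}(\delta),\quad\mathcal X'_\ell=\varphi_i^{-1}(\delta'),\quad\mathcal Y_\ell=\psi_i^{-1}(\delta),\quad\mathcal Y'_\ell=\psi_i^{-1}(\delta'),$$
all subsets of $\Gamma$. Choose open rational intervals $U$, $T_\ell$, $T'_\ell$ (all $\ell$) in $Q[0,1]$ with pairwise disjoint closures, and let $a$ be the left endpoint of $U$. "Interval" means one of these, rational points only. Choose a sufficiently large finite set of further distinct constants, outside all these closed intervals. The alphabets are $\Gamma_U=\Gamma$ and $\Gamma_{T_\ell}=\Gamma_{T'_\ell}=\{0,1\}$; an extra symbol $\bot$ means "no letter".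

**Links.** There are three links for each $\ell$. Each is an ordered pair $(J,J')$ of intervals with disjoint sets $\mathcal X^0,\mathcal X^1\subseteq\Gamma_J$ and disjoint sets $\mathcal Y^0,\mathcal Y^1\subseteq\Gamma_{J'}$:

- $(U,T_\ell)$: $\mathcal X^0=\mathcal X_\ell$, $\mathcal X^1=\mathcal X'_\ell$, $\mathcal Y^j=\{j\}$;
- $(U,T'_\ell)$: $\mathcal X^0=\mathcal Y_\ell$, $\mathcal X^1=\mathcal Y'_\ell$, $\mathcal Y^j=\{j\}$;
- $(T_\ell,T'_\ell)$: $\mathcal X^j=\mathcal Y^j=\{j\}$.

**Nodes $N\subseteq Q[0,1]^2$.**

- Letter nodes $[u:x]=(u,\kappa_x)$ for $u$ in an interval $J$, $x\in\Gamma_J\cup\{\bot\}$, where the $\kappa_x$ are distinct constants. Meaning: $u$ has letter $x$.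
- Successor nodes $[u\to v]=(u,v)$ for $u\in U\cup\{a\}$, $v\in U$, $u<v$. Meaning: $v$ is the next lettered point after $u$, or the first one if $u=a$.
- Link nodes, for each link $(J,J')$ and $u\in J$, $v\in J'$: $[u,v]^0=(u,v)$ and $[u,v]^1=(v,u)$. Meaning: $u$ is matched with $v$, with symbol number $j$.

These points are all distinct: the blocks $J\times J'$ and $J'\times J$ for the different links, the block $(U\cup\{a\})\times U$, and the set of letter nodes (second coordinate a constant outside all intervals) are pairwise disjoint.

**Graph $G$** (symmetrized):

- (G1) $[u:x]$–$[u:y]$ for $x\ne y$. *At most one letter.*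
- (G2) $[u\to v]$–$[u\to v']$ for $v\ne v'$. *At most one successor.*
- (G3) $[u\to v]$–$[u:\bot]$ for $u\in U$. *Only lettered points have a successor.*
- (G4) $[u\to v]$–$[v:\bot]$. *A successor is lettered.*
- (G5) $[u\to v]$–$[w:x]$ for $w\in U$, $u<w<v$, $x\in\Gamma$. *No lettered point in between.*
- (G6) $[a\to v]$–$[v:x]$ for $x\in\Gamma\setminus\{\gamma_0\}$; and $[a\to v]$–$[w:\gamma_0]$ for $w\in U$, $w\ne v$. *The letter $\gamma_0$ occurs at the first lettered point and nowhere else.*
- (G7) For each link: $[u,v]^j$–$[u:x]$ for $x\in(\Gamma_J\cup\{\bot\})\setminus\mathcal X^j$; and $[u,v]^j$–$[v:y]$ for $y\in(\Gamma_{J'}\cup\{\bot\})\setminus\mathcal Y^j$. *Matched points carry the right letters.*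
- (G8) For each link, any two distinct nodes $[u,v]^j$, $[u',v']^{j'}$ of that link with neither ($u<u'$ and $v<v'$) nor ($u'<u$ and $v'<v$). *The matching is strictly increasing.*

**Clause points $E$.** All have the form $(u,\kappa)$ with $u$ in an interval or $u=a$, and $\kappa$ a fresh constant for each schema (and each link and $j$). We list the $C$-related nodes.

- (E1) $u$ in an interval $J$: all $[u:x]$, $x\in\Gamma_J\cup\{\bot\}$.
- (E2) $u\in U\cup\{a\}$: all $[u\to v]$, and also $[u:\bot]$ if $u\ne a$.
- (E3) Link $(J,J')$, $j\in\{0,1\}$, $u\in J$: all $[u,v]^j$ with $v\in J'$, and all $[u:x]$, $x\in(\Gamma_J\cup\{\bot\})\setminus\mathcal X^j$.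
- (E4) Link $(J,J')$, $j\in\{0,1\}$, $v\in J'$: all $[u,v]^j$ with $u\in J$, and all $[v:y]$, $y\in(\Gamma_{J'}\cup\{\bot\})\setminus\mathcal Y^j$.

In words: every point has a letter (or $\bot$); every lettered point of $U$, and $a$, has a successor; every point of $J$ with letter in $\mathcal X^j$, and every point of $J'$ with letter in $\mathcal Y^j$, is matched.

Each family is given by order comparisons, equalities and constants on at most four coordinates, so all data are order theoretic, and they are computable from $M$. The edges join distinct nodes, and $N\cap E=\emptyset$ because the constants are fresh. Points $t,z_1,z_2$ outside $N\cup E$ are available: take both coordinates to be constants, the first one outside all intervals and $\ne a$.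

## 12. Solutions correspond to non-halting machines

**Proposition 3.** $(N,E,G,C)$ has a solution iff $M$ does not halt.

### From a non-halting machine to a solution

Take $\alpha$ from Lemma 2(i).

**Constructing $B$.** Choose rationals $d_0<d_1<\cdots$ in $U$. Give $d_n$ the letter $\alpha_n$ and all other points of $U$ the letter $\bot$. For $\ell=(i,\delta,\delta')$ let $w_\ell$ be the finite or infinite word obtained from $\varphi_i(\alpha)=\psi_i(\alpha)$ by replacing $\delta$ by $0$ and $\delta'$ by $1$ and erasing everything else. In each of $T_\ell,T'_\ell$ choose an increasing sequence of $|w_\ell|$ points, lettered in order by $w_\ell$, and give all other points the letter $\bot$.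

Consider any link. The points of $J$ with letter in $\mathcal X^0\cup\mathcal X^1$ form an increasing sequence of length $|w_\ell|$, and so do the points of $J'$ with letter in $\mathcal Y^0\cup\mathcal Y^1$. In $U$ this holds because $d_n$ has letter in $\mathcal X_\ell\cup\mathcal X'_\ell$ exactly when $\alpha_n$ contributes a symbol $\delta$ or $\delta'$ to $\varphi_i(\alpha)$, and similarly for $\psi_i$. At corresponding places the letter in $J$ is in $\mathcal X^j$ iff the letter in $J'$ is in $\mathcal Y^j$, since both sequences spell $w_\ell$.

Let $B$ consist of the letter nodes for these letters; of $[a\to d_0]$ and all $[d_n\to d_{n+1}]$; and, for each link, of the nodes $[u,v]^j$ with $u,v$ corresponding and the letter of $u$ in $\mathcal X^j$.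

**(a) Independence.** (G1) and (G2) hold since there is one letter per point and at most one successor node per point. (G3) and (G4) hold since the $d_n$ have letters in $\Gamma$. (G5) holds since no lettered point lies strictly between $d_n$ and $d_{n+1}$ or, in $U$, below $d_0$. (G6) holds since $\alpha_0=\gamma_0$ and $\alpha_n\ne\gamma_0$ for $n\ge1$. (G7) holds by the choice of $j$ and the agreement of letters. (G8) holds since the correspondence is strictly increasing and only one $j$ is used per pair, so two distinct nodes of one link in $B$ come from distinct corresponding pairs, which are strictly ordered the same way in both coordinates.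

**(b) Domination.** A node $[u:x]\notin B$ is joined by (G1) to the letter node of $u$ in $B$. A node $[u\to v]\notin B$ is dominated via (G2) if $u=a$ or $u$ is some $d_n$; otherwise $u\in U$ has letter $\bot$, and (G3) applies. Let $[u,v]^j\notin B$. If the letter of $u$ is not in $\mathcal X^j$, (G7) applies. Otherwise $u$ is matched with some $v'$ and $[u,v']^j\in B$; here $v'\ne v$, and since the first entries coincide, the two nodes are joined by (G8).

**(c) Clauses.** (E1): every point has its letter node in $B$. (E2): $a$ and the $d_n$ have successor nodes in $B$, and the other points of $U$ have letter $\bot$. (E3), (E4): a point with letter in $\mathcal X^j$ (in $\mathcal Y^j$) is matched by a node with index $j$; a point with any other letter has that letter node in $B$.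

### From a solution to a non-halting machine

Let $B$ be a solution.

**Step 1: letters.** By (E1) and (G1), every point $u$ of every interval $J$ has exactly one letter $x\in\Gamma_J\cup\{\bot\}$ with $[u:x]\in B$. Let $D$ be the set of $u\in U$ with letter $\ne\bot$.

**Step 2: a first segment of $D$ of type $\omega$.** By (E2) and (G2) there is exactly one $d_0$ with $[a\to d_0]\in B$. By (G4), $d_0\in D$; by (G5), no element of $D$ is $<d_0$. So $d_0=\min D$. For $u\in D$ we have $[u:\bot]\notin B$, so (E2) and (G2) give exactly one $v$ with $[u\to v]\in B$; by (G4) and (G5), $v$ is the immediate successor of $u$ in $D$. Let $d_{n+1}$ be the immediate successor of $d_n$. Then $D_0=\{d_0<d_1<\cdots\}$ is an initial segment of $D$ of order type $\omega$. Let $\alpha_n$ be the letter of $d_n$. By (G6), applied to $[a\to d_0]\in B$, the letter of $d_0$ is $\gamma_0$ and no other point of $U$ has letter $\gamma_0$. So $\alpha$ is proper.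

**Step 3: each link gives an order isomorphism.** For a link let $f=\{(u,v):[u,v]^0\in B\text{ or }[u,v]^1\in B\}$. By (G7), if $[u,v]^j\in B$, then $u$ has letter in $\mathcal X^j$ and $v$ has letter in $\mathcal Y^j$. By (E3), every $u\in J$ with letter in $\mathcal X^j$ occurs in some $[u,v]^j\in B$, since none of the letter nodes listed in (E3) for this $u$ and $j$ is in $B$. By (E4) the same holds for every $v\in J'$ with letter in $\mathcal Y^j$. By (G8), any two different pairs in $f$ are strictly ordered the same way in both coordinates. Hence $f$ is an order isomorphism from the set of points of $J$ with letters in $\mathcal X^0\cup\mathcal X^1$ onto the set of points of $J'$ with letters in $\mathcal Y^0\cup\mathcal Y^1$. It carries points with letter in $\mathcal X^j$ to points with letter in $\mathcal Y^j$.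

**Step 4: compose.** Fix $\ell=(i,\delta,\delta')$. Let $P$ be the set of points of $D$ with letter in $\mathcal X_\ell\cup\mathcal X'_\ell$, and $P'$ the set of points of $D$ with letter in $\mathcal Y_\ell\cup\mathcal Y'_\ell$. The isomorphism of the link $(U,T_\ell)$ maps $P$ onto the set of points of $T_\ell$ with letter $0$ or $1$; that of $(T_\ell,T'_\ell)$ maps this onto the corresponding set in $T'_\ell$; the inverse of that of $(U,T'_\ell)$ maps the latter onto $P'$. The composition is an order isomorphism $\Phi:P\to P'$ that sends points with letter in $\mathcal X_\ell$ to points with letter in $\mathcal Y_\ell$, and points with letter in $\mathcal X'_\ell$ to points with letter in $\mathcal Y'_\ell$.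

**Step 5: cut down to $D_0$.** The sets $P\cap D_0$ and $P'\cap D_0$ are initial segments of $P$ and $P'$, of order type $\le\omega$. An order isomorphism maps the element with exactly $n$ predecessors in $P$ to the element with exactly $n$ predecessors in $P'$. So whenever both $P\cap D_0$ and $P'\cap D_0$ have an element with exactly $n$ predecessors, $\Phi$ maps the one to the other. Reading off the letters of $P\cap D_0$ in order, as $\delta$ or $\delta'$, gives $\varphi_i(\alpha)$ with all symbols except $\delta,\delta'$ erased; $P'\cap D_0$ gives the same for $\psi_i(\alpha)$. These two words agree at every place where both have a symbol, so they are comparable. Neither the equality $D=D_0$ nor equality of the lengths was used.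

**Step 6: all pairs of symbols together.** Suppose that $\varphi_i(\alpha)$ and $\psi_i(\alpha)$ were not comparable. At the first place where they differ they have symbols $\delta\ne\delta'$ in $\Delta_i$, and before it they agree. Then their projections to $\{\delta,\delta'\}$ agree up to a finite place, and continue with $\delta$ in one word and with $\delta'$ in the other. So the projections are not comparable, contradicting Step 5. Hence $\varphi_i(\alpha),\psi_i(\alpha)$ are comparable for $i=1,2$. Since $\alpha$ is proper, Lemma 2(ii) shows that $M$ does not halt. $\square$

## 13. $\Pi^0_1$-completeness for $k\ge2$, and Corollary C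

**Proof of Theorem B(3).** Let $k\ge2$. Place $N,E,t,z_1,z_2$ in $Q[0,1]^2\times\{0\}^{k-2}\subseteq Q[0,1]^k$. Proposition 3 and Lemma 1 (in dimension $k$) reduce the set of non-halting machines to $\mathrm{Sol}(k,1,1)$, via $R,S$, and to $\mathrm{Sol}(k,0,2)$, via $S_1,S_2$. It remains to adjust the number of equations without changing solvability. If $m=1$ and $n\ge1$, use $S$ and $n$ copies of $R$. If $m\ge2$, use $S_1$ and $m-1$ copies of $S_2$, and add $n$ copies of the equality relation, which imposes nothing. So $\mathrm{Sol}(k,n,m)$ is $\Pi^0_1$-hard in all cases of (3). With the upper bound of Section 4 it is $\Pi^0_1$-complete. The uniform problem is $\Pi^0_1$-hard because it contains these cases, and it is $\Pi^0_1$ since the upper bound is uniform; so it is $\Pi^0_1$-complete too. $\square$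

**Proof of Corollary C.** Let $(k,n,m)$ be as in Theorem B(3). By quantifier elimination it is decidable whether a given order theoretic $A$ solves a given system. So the set of systems having an order theoretic solution is computably enumerable: enumerate all pairs of a system and an order theoretic set, and test. This set is contained in $\mathrm{Sol}(k,n,m)$, which is $\Pi^0_1$-complete and hence not computably enumerable. So the inclusion is proper: some solvable system has no order theoretic solution. $\square$
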